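# Minimal orders of non-Cayley vertex-transitive graphs with many prime divisors

## 1. Regular groups, Cayley graphs and the set $\mathcal V$

All graphs and groups are finite, and graphs are simple and undirected. Permutations act on the left. For group elements, $x^g=g^{-1}xg$. If $G$ is a permutation group on $\Omega$, then $G_\omega$ is the stabilizer of the point $\omega$. If $B\subseteq\Omega$ is preserved by $G$, then $G^B$ is the group induced on $B$, and $G_{(B)}$ is the subgroup fixing every point of $B$. The number of distinct primes dividing $n$ is $\omega(n)$, and $\varphi$ is Euler's function.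

**Definition (semiregular, regular).** A permutation group is *semiregular* if only its identity fixes a point. It is *regular* if it is transitive and semiregular.

*Example.* The rotations of the $n$-cycle $C_n$ form a regular group on its vertices. The full dihedral group, of order $2n$, is transitive but not regular. A semiregular group has all orbits of length equal to its order, so its order divides the degree.

**Definition (vertex-transitive graph).** A graph $\Gamma$ is *vertex-transitive* if $\mathrm{Aut}\,\Gamma$ is transitive on the vertices.

*Example.* The line graph $L(K_m)$ has as vertices the $2$-subsets of an $m$-set, two of them being adjacent when they are distinct and intersect. The group $S_m$ acts on it transitively on vertices.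

**Definition (Cayley graph, circulant).** Let $R$ be a group and $S=S^{-1}\subseteq R\setminus\{1\}$. The *Cayley graph* $\mathrm{Cay}(R,S)$ has vertex set $R$, with $g,h$ adjacent when $g^{-1}h\in S$. A *circulant* is a Cayley graph of a cyclic group.

*Example.* $C_n=\mathrm{Cay}(\mathbb Z_n,\{1,-1\})$ for $n\ge 3$. The graph $2K_2$ is $\mathrm{Cay}(\mathbb Z_4,\{2\})$.

We use throughout that *a graph is a Cayley graph of $R$ if and only if its automorphism group has a regular subgroup isomorphic to $R$.* Left multiplications form a regular group of automorphisms of $\mathrm{Cay}(R,S)$. Conversely, if $R\le\mathrm{Aut}\,\Gamma$ is regular, fix a vertex $v$, identify $g\in R$ with $gv$, and put $S=\{s\in R: sv\text{ adjacent to }v\}$. Then $gv,hv$ are adjacent exactly when $v$ and $g^{-1}hv$ are, that is, when $g^{-1}h\in S$.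

**Definition (the set $\mathcal V$).** $\mathcal V$ is the set of positive integers $n$ for which there is a connected vertex-transitive graph of order $n$ that is not a Cayley graph.

*Example: $10\in\mathcal V$.* The Petersen graph is the complement of $L(K_5)$. It is connected, and its automorphism group is $S_5$ acting on the ten pairs (Whitney: $\mathrm{Aut}(L(K_m))=S_m$ for $m\ge5$). A regular subgroup would have order $10$, hence contain an involution, and this involution would fix no pair. But the involutions of $S_5$ are conjugate to $(1\,2)$ or $(1\,2)(3\,4)$, and both fix the pair $\{1,2\}$.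

*Example: no prime is in $\mathcal V$.* If $\Gamma$ is vertex-transitive of prime order $p$, then $p$ divides $|\mathrm{Aut}\,\Gamma|$. By Cauchy there is an element of order $p$ in $S_p$, that is, a $p$-cycle. It generates a regular group, so $\Gamma$ is a circulant. Also $1\notin\mathcal V$.

The set $\mathcal V$ is closed under taking multiples. Let $\Gamma$ be connected, vertex-transitive and non-Cayley of order $n$, let $m\ge2$, and let $m\Gamma$ be the disjoint union of $m$ copies. Suppose $R\le\mathrm{Aut}(m\Gamma)$ were regular. The components are permuted by $R$, so the setwise stabilizer in $R$ of one component is transitive on it. It is also semiregular, so it acts regularly there, and $\Gamma$ would be Cayley. So $m\Gamma$ is not Cayley. Its complement has the same automorphism group and is connected, because the complement of a disconnected graph is connected. So $mn\in\mathcal V$, and $\mathcal V$ is known once we know the following members.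

**Definition (minimal member).** $n\in\mathcal V$ is *minimal* if no proper divisor of $n$ lies in $\mathcal V$.

*Example.* $10$ is minimal: its proper divisors are $1,2,5$. On the other hand $20\in\mathcal V$ is not minimal.

**Definition (block, primitive).** Let $G$ be transitive on $\Omega$. A *block system* is a $G$-invariant partition of $\Omega$; its parts are *blocks*, and they all have the same size, which divides $|\Omega|$. The group $G$ is *primitive* if $|\Omega|>1$ and the only block systems are the two trivial ones. Equivalently, point stabilizers are maximal subgroups.

*Example.* The dihedral group acting on $C_6$ is imprimitive: the three antipodal pairs are blocks. The group $S_m$ acting on the pairs of an $m$-set, $m\ge5$, is primitive. Indeed, let a block contain two different pairs $e,e'$. If they intersect, then the stabilizer of $e$, which preserves the block and is transitive on the pairs meeting $e$ in one point, puts all neighbors of $e$ in $L(K_m)$ into the block. The same holds with any pair of the block in place of $e$, by conjugation, so the block is everything, since $L(K_m)$ is connected. If $e\cap e'=\emptyset$, the same argument works in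 the complement of $L(K_m)$, which is connected for $m\ge5$: the pairs $\{1,2\}$ and $\{1,3\}$ are both disjoint from $\{4,5\}$.

We can now ask the question, which comes from "Automorphism groups, isomorphism, reconstruction" (Chapter 27 of the Handbook of Combinatorics):

> Can minimal members of $\mathcal V$ have an arbitrarily large number of distinct prime divisors?

The answer is yes, with quantitative control.

**Theorem 1.** For every $k$ there are infinitely many minimal members of $\mathcal V$ with at least $k$ distinct prime divisors.

**Theorem 2.** There is an absolute constant $x_0$ such that for all $x\ge x_0$ and all integers $1\le k\le\frac18\sqrt{\log x/\log\log x}$ there are at least $\frac12x(\log x)^{-2k-2}$ odd integers $a\le x$ for which $n=a(2a-1)$ is a minimal member of $\mathcal V$, is square-free, and has at least $k+1$ prime divisors. Moreover, for these $n$ every vertex-transitive graph whose order is a proper divisor of $n$ is a circulant. Consequently: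

* for fixed $k$, the number of minimal members of $\mathcal V$ that are $\le N$ and have more than $k$ prime divisors is $\gg_kN^{1/2}(\log N)^{-2k-2}$;
* there are infinitely many minimal members $n$ with $\omega(n)\ge\frac1{12}\sqrt{\log n/\log\log n}$.

Theorem 1 follows from Theorem 2: fix $k$ and let $x\to\infty$. The number of suitable $a$ tends to infinity, and $a\mapsto a(2a-1)$ is injective on the positive integers.

## 2. Line graphs of $K_{2a}$ with $a$ odd

We need members of $\mathcal V$ in large supply.

**Lemma 1.** If $a\ge3$ is odd, then $n=a(2a-1)\in\mathcal V$.

*Proof.* Let $\Gamma=L(K_{2a})$, of order $\binom{2a}2=a(2a-1)=n$. It is connected and vertex-transitive, and $\mathrm{Aut}\,\Gamma=S_{2a}$ by Whitney's theorem, as $2a\ge6$. Suppose $R\le S_{2a}$ is regular on pairs. Then $|R|=n$ is odd and greater than $1$. We claim that $R$ is transitive on the $2a$ points. If not, there are at least two point orbits, and since $R\neq1$ some point orbit has at least two points. So there is a pair inside one orbit and a pair meeting two orbits, and no element of $R$ maps one to the other, contrary to transitivity on pairs. Hence the even number $2a$ divides the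 odd number $|R|$, a contradiction. $\square$

For $a=3$ we get $15=3\cdot5\in\mathcal V$, with proper divisors $1,3,5$, so $15$ is minimal. For $a=7$ we get $91=7\cdot13$, again minimal. Whenever $a$ and $2a-1$ are both odd primes, $n=a(2a-1)$ is minimal for the same trivial reason: its proper divisors are $1$ and two primes. But $a=5$ gives $45=3\cdot15$, which is not minimal.

With three or more prime factors, $n$ has composite proper divisors $d$, and for each of them we must show that *every* vertex-transitive graph of order $d$ is Cayley. This needs a criterion for $d\notin\mathcal V$.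

## 3. A criterion for $d\notin\mathcal V$, and why $\gcd(d,\varphi(d))=1$ alone is not one

A first idea is purely arithmetic. If $\gcd(d,\varphi(d))=1$, then every group of order $d$ is cyclic, so the Cayley graphs of order $d$ are exactly the circulants. One may hope that for such $d$ a vertex-transitive graph has no choice but to be one.

The case $d=15$ refutes this: $\gcd(15,\varphi(15))=\gcd(15,8)=1$, yet $L(K_6)$ is not Cayley. What makes this graph possible is the primitive group $S_6$ of degree $15$, which is far from solvable but does not contain $A_{15}$. So we forbid such groups.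

**Theorem A.** Let $d$ be a positive integer such that

* (a) $d$ is square-free and all its prime factors are $\ge7$;
* (b) $\gcd(d,\varphi(d))=1$;
* (c) for every divisor $h>1$ of $d$, every primitive permutation group of degree $h$ either contains $A_h$, or is solvable with $h$ prime.

Then every vertex-transitive graph of order $d$ is a circulant. In particular $d\notin\mathcal V$.

Hypotheses (a)–(c) pass from $d$ to each divisor $e$ of $d$. For (b), note that $\varphi(e)\mid\varphi(d)$.

The proof has two independent halves. In Section 4 we show that every transitive group of degree $d$ contains a *solvable* transitive subgroup; this uses (c). In Section 5 we pass from a solvable transitive group of automorphisms to a regular cyclic one; this uses (b). We first collect the textbook facts.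

* **(F1)** If $N\ne1$ is a normal subgroup of a transitive permutation group $G$, the $N$-orbits form a block system. Their common size is greater than $1$ and divides the degree.
* **(F2)** A central subgroup of a transitive group $G$ is semiregular: if a central $c$ fixes $\omega$, then $c(g\omega)=gc\omega=g\omega$ for all $g\in G$.
* **(F3)** A regular abelian group $A$ is its own centralizer in the symmetric group. If $c$ centralizes $A$, fix $\omega$ and choose $a\in A$ with $a\omega=c\omega$. For $a'\in A$ we get $ca'\omega=a'c\omega=a'a\omega=aa'\omega$, so $c=a$.
* **(F4)** If $|G:H|$ and $|G:K|$ are coprime, then $G=HK$. So if $K$ is a point stabilizer of a transitive group $G$, then $H$ is transitive.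
* **(F5)** A minimal normal subgroup is a direct product $T_1\times\dots\times T_l$ of isomorphic simple groups. In a solvable group it is an elementary abelian $q$-group. If the $T_i$ are nonabelian, they are the only minimal normal subgroups of the product, so the ambient group permutes them by conjugation.
* **(F6)** Hall: a solvable group has, for each set $\pi$ of primes, a subgroup whose order involves only primes in $\pi$ and whose index involves none. Frattini argument: if $N\lhd G$ and $Q$ is a Sylow subgroup of $N$, then $G=N\,N_G(Q)$. The Frattini subgroup $\Phi(G)$, the intersection of all maximal subgroups, is nilpotent.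
* **(F7)** Galois: a solvable transitive group of prime degree $q$ is conjugate to a subgroup of $\mathrm{AGL}(1,q)$, so its order divides $q(q-1)$.
* **(F8)** Let $f\ge7$. Then $A_f$ and $A_{f-1}$ are simple, $\mathrm{Aut}(A_f)=S_f$, and every subgroup $H$ of index $f$ in $A_f$ is a point stabilizer. (The action on the cosets of $H$ embeds $A_f$ in $S_f$ with image of index $2$, that is, $A_f$. This automorphism is induced by an element of $S_f$, so $H$ is the image of a point stabilizer.) A point stabilizer is self-normalizing in $A_f$, because it fixes exactly one point, and its normalizer fixes that point too.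

## 4. Every transitive group of degree $d$ contains a solvable transitive subgroup

Throughout this section $d>1$ satisfies (a)–(c), except that $d=1$ is the trivial base of an induction.

**Lemma 2.** Let $T$ be a nonabelian simple group having a proper subgroup of index dividing $d$. Then $T\cong A_f$ with $f\mid d$, $f\ge7$, and every proper subgroup of $T$ of index dividing $d$ is a point stabilizer in the natural action of degree $f$.

*Proof.* Let $H<T$ be proper with $|T:H|$ dividing $d$. Choose a maximal subgroup $M$ of $T$ with $H\le M$, and put $f=|T:M|$. Then $f>1$ and $f\mid d$, so $f\ge7$ by (a). The group $T$ acts on the $f$ cosets of $M$ primitively, and faithfully because $T$ is simple. It is not solvable, so by (c) it contains $A_f$. As $A_f\lhd S_f$, the subgroup $A_f\neq 1$ is normal in the simple group $T$, so $T=A_f$ in this action, and $M$ is a point stabilizer.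

Suppose $H\ne M$. Then $M\cong A_{f-1}$ is nonabelian simple, since $f-1\ge6$, and $H$ is a proper subgroup of $M$ of index dividing $d$. What we have just shown, applied to $M$, gives $M\cong A_{f'}$ with $f'\mid d$. Comparing orders, $f'=f-1$. But $f$ is odd, so $f'$ is even, contradicting that $d$ is odd. Hence $H=M$ has index $f$. Since $f$ is determined by $|T|=f!/2$, *every* proper subgroup of index dividing $d$ has index $f$. By (F8) they are all point stabilizers. $\square$

The next lemma will let us move one cyclic subgroup onto another by an element of $A_f$, not only of $S_f$.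

**Lemma 3.** If $f>1$ is odd and square-free, any two subgroups of $A_f$ generated by $f$-cycles are conjugate in $A_f$.

*Proof.* An $f$-cycle is even because $f$ is odd. Two such subgroups are conjugate in $S_f$. If the conjugating element is odd, we can correct it by an odd permutation normalizing one of the subgroups. So we need an odd permutation normalizing $\langle x\mapsto x+1\rangle$ on $\mathbb Z_f$. Let $p\mid f$ be prime and choose $u$ that is a primitive root mod $p$ with $u\equiv1$ mod $f/p$. The map $x\mapsto ux$ conjugates $x\mapsto x+1$ to $x\mapsto x+u$, so it normalizes the subgroup. On $\mathbb Z_f\cong\mathbb Z_p\times\mathbb Z_{f/p}$ it fixes the second coordinate. For each of the $f/p$ values of the second coordinate, it has one fixed point and one cycle of length $p-1$. So it is a product of an odd number of cycles of even length, hence odd. $\square$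

For $f=7$ the map $x\mapsto3x$ is a single $6$-cycle. Square-freeness matters here: for $f=9$ the normalizer is generated by $x\mapsto x+1$ and $x\mapsto2x$. The latter is $(1\,2\,4\,8\,7\,5)(3\,6)$, an even permutation, so the normalizer lies in $A_9$ and the subgroups generated by $9$-cycles form two $A_9$-classes.

**Lemma 4.** Every transitive permutation group $G$ of degree $d$ contains a solvable transitive subgroup.

*Proof.* We use induction on $d$ over the integers satisfying (a)–(c); degree $1$ is trivial. Let $G$ be transitive on $\Omega$, $|\Omega|=d>1$. Let $N=T_1\times\dots\times T_l$ be a minimal normal subgroup with isomorphic simple factors, and let $\Sigma$ be the block system of $N$-orbits, with blocks of size $b>1$, $b\mid d$.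

**Claim.** There is a solvable $P\le N$, transitive on each $N$-orbit, with $G=N\,N_G(P)$.

The point of the claim is that $P$ takes care of each block, and that $N_G(P)$ still induces on $\Sigma$ everything that $G$ does. If $N$ is abelian, take $P=N$. So assume that all $T_i$ are isomorphic to a nonabelian simple group $T$.

**Step 1: identify $T$ and the point stabilizers of $T_i$.** Since $T_i\lhd N$, the $T_i$-orbits inside one $N$-orbit are permuted transitively by $N$ and have equal length, so $|T_i:(T_i)_\omega|$ divides $b$, and hence $d$, for every $\omega$. As $T_i\ne1$ acts faithfully on $\Omega$, some $(T_i)_\omega$ is proper. By Lemma 2, $T\cong A_f$ with $f\mid d$, $f\ge7$, and each $(T_i)_\omega$ is either $T_i$ or corresponds to a point stabilizer of $A_f$, under any isomorphism $T_i\cong A_f$.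

**Step 2: only one factor acts on each block.** Let $B$ be an $N$-orbit and $\omega\in B$. Some $T_i$ acts nontrivially on $B$, since $b>1$. Suppose two do, say $T_1$ and $T_2$. By the equality of orbit lengths, neither of them fixes a point of $B$. Let $X=(T_1\times T_2)_\omega$ and, for $i=1,2$, let $H_i=X\cap T_i=(T_i)_\omega$. By Step 1, $H_i$ is a point stabilizer of $T_i\cong A_f$. Now $H_i\lhd X$, and an element $(x_1,x_2)\in X$ conjugates elements of $T_i$ as $x_i$ does. So $H_i$ is normal in the projection of $X$ to $T_i$. Since $H_i$ is self-normalizing in $T_i$ by (F8), this projection is $H_i$. Therefore $X\le H_1\times H_2\le X$, and $X$ has index $f^2$ in $T_1\times T_2$. As $T_1\times T_2\lhd N$, this index is the common length of its orbits in $B$, so $f^2\mid b$, which contradicts that $b$ is square-free.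

So exactly one $T_i$ acts nontrivially on $B$. Then $N^B=T_i^B$, so $T_i$ is transitive on $B$ and $b=f$.

**Step 3: construct $P$.** Fix isomorphisms $\iota_i:T_i\to A_f$. If $T_i$ acts nontrivially on $B$, the stabilizers of points of $B$ correspond under $\iota_i$ to natural point stabilizers. So, via $\iota_i$, the action of $T_i$ on $B$ is equivalent to the natural action of $A_f$, and the elements mapped by $\iota_i$ to $f$-cycles act on $B$ as $f$-cycles. Choose $C_i\le T_i$ such that $\iota_i(C_i)$ is generated by an $f$-cycle, and put $P=\prod_iC_i$. This group is abelian, and by Step 2 it is transitive on every $N$-orbit.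

**Step 4: $G=N\,N_G(P)$.** Let $g\in G$ and $T_i^g=T_j$. Conjugation by $g$, read through $\iota_i$ and $\iota_j$, is an automorphism of $A_f$. It is induced by an element of $S_f$, so it maps $f$-cycles to $f$-cycles. Thus $\iota_j(C_i^g)$ is generated by an $f$-cycle. By Lemma 3 there is $t_j\in T_j$ with $C_i^g=C_j^{t_j}$. Every $j$ occurs exactly once. Put $t=\prod_jt_j\in N$. Since different factors commute, $C_j^t=C_j^{t_j}$, so $P^g=P^t$. Hence $gt^{-1}\in N_G(P)$ and $g\in N_G(P)N$. The claim is proved.

**Step 5: lift a solvable group from $\Sigma$.** Let $\bar G$ be the group induced by $G$ on $\Sigma$. It is transitive of degree $d/b<d$, and $d/b$ satisfies (a)–(c), so by induction it has a solvable transitive subgroup $\bar R$. As $N$ is trivial on $\Sigma$ and $G=N\,N_G(P)$, the natural map $\phi:N_G(P)\to\bar G$ is onto. Its kernel need not be solvable, so we do not take the full preimage of $\bar R$; instead we choose $R\le N_G(P)$ minimal subject to $\phi(R)=\bar R$. Let $R_0=R\cap\ker\phi\lhd R$. If some maximal subgroup $R'$ of $R$ did not contain $R_0$, then $R=R'R_0$ and $\phi(R')=\bar R$, against minimality. So $R_0\le\Phi(R)$ is nilpotent. As $R/R_0\cong\bar R$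 is solvable, $R$ is solvable.

**Step 6: put the pieces together.** Since $R$ normalizes $P$, the product $PR$ is a group, and it is solvable. It is transitive on $\Sigma$ because $\phi(R)=\bar R$ is, and it contains $P$, which is transitive on each block. So $PR$ is a solvable transitive subgroup of $G$. $\square$

## 5. From a solvable transitive group to a circulant

Let $\Gamma$ have order $d$, and let $G\le\mathrm{Aut}\,\Gamma$ be solvable and transitive, where $d$ is square-free and $\gcd(d,\varphi(d))=1$. One would naturally look for a regular subgroup *inside* $G$. This can fail even under these strong hypotheses on $d$.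

*Example.* Let $d=15$ and $\Omega=\mathbb Z_3\times\mathbb Z_5$, that is, three blocks $B_0,B_1,B_2$ of size $5$. A vector $v\in\mathbb F_5^3$ acts by $(i,x)\mapsto(i,x+v_i)$, and $\tau$ acts by $(i,x)\mapsto(i+1,x)$. Let
$$V=\{v\in\mathbb F_5^3:v_0+v_1+v_2=0\},\qquad G=V\rtimes\langle\tau\rangle,$$
a solvable group of order $75$. It is transitive, since $V$ projects onto each coordinate. A regular subgroup would have order $15$ and be cyclic. So it would contain an element of order $3$, which by Sylow generates a conjugate of $\langle\tau\rangle$, commuting with a nonzero element of $V$. But a vector of $V$ fixed by $\tau$ is $(c,c,c)$ with $3c=0$, so it is zero. Hence $G$ has no regular subgroup.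

The way out is that $\mathrm{Aut}\,\Gamma$ is larger than $G$. In the example, the elements $(0,t,-t)$ of $V$ fix $B_0$ pointwise and are transitive on $B_1$ and on $B_2$, and similarly for the other blocks. So for any $G$-invariant graph, there are either all or no edges between two different blocks. Hence rotating *one* block alone is an automorphism, and so is the product $\zeta=(1,1,1)$ of the three rotations. It is not in $V$, and it commutes with $G$. The proof repeats such a step, enlarging a central subgroup until it is regular.

**Lemma 5.** Let $d$ be square-free with $\gcd(d,\varphi(d))=1$, and let $\Gamma$ be a graph of order $d$ such that $\mathrm{Aut}\,\Gamma$ has a solvable transitive subgroup. Then $\Gamma$ is a circulant.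

*Proof.* Let $\pi$ be the set of primes dividing $d$, and put $\Omega=V(\Gamma)$. A $\pi$-group is a group whose order has all its prime factors in $\pi$.

**Step 1: set up a maximality argument.** Let $G_0\le\mathrm{Aut}\,\Gamma$ be solvable and transitive, and let $H$ be a Hall $\pi$-subgroup of it. The numbers $|G_0:H|$ and $|G_0:(G_0)_\omega|=d$ are coprime, so $H$ is transitive by (F4). Hence there are pairs $(G,C)$ with $G\le\mathrm{Aut}\,\Gamma$ a transitive solvable $\pi$-group and $C\le Z(G)$; for instance $(H,1)$. By (F2), $C$ is semiregular, so $|C|$ divides $d$. Choose a pair with $|C|$ maximal.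

If $|C|=d$, then $C$ is regular and abelian of square-free order, hence cyclic, and $\Gamma$ is a circulant. So suppose $|C|<d$. We shall construct a pair with a larger central subgroup.

**Step 2: the kernel on $C$-orbits involves only primes dividing $|C|$.** Let $\Sigma$ be the set of $C$-orbits, a block system of $G$, and let $K\ge C$ be the kernel of $G$ on $\Sigma$. For $B\in\Sigma$ the group $C^B$ is regular and abelian, and $K^B$ centralizes it since $C$ is central in $G$. By (F3), $K^B=C^B$. So $K$ embeds in $\prod_BC^B$, and all primes dividing $|K|$ divide $|C|$.

**Step 3: find a new prime $q$ and a $q$-group $Q$.** The solvable group $G/K$ acts faithfully and transitively on $\Sigma$, and $|\Sigma|=d/|C|>1$. It has a minimal normal subgroup $N/K$, an elementary abelian $q$-group for some prime $q$. Its orbits on $\Sigma$ have a common size, which is a power of $q$, is greater than $1$, and divides $d/|C|$. So $q\mid d/|C|$. Since $d$ is square-free, $q\nmid|C|$, and $q\nmid|K|$ by Step 2. Let $Q$ be a Sylow $q$-subgroup of $N$. As $|N:K|$ is a power of $q$ and $q\nmid|K|$, we have $N=KQ$, and $Q\ne1$.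

**Step 4: make $Q$ normal without losing transitivity.** By the Frattini argument, $G=N\,N_G(Q)=KQ\,N_G(Q)=K\,N_G(Q)$. Put $G_1=N_G(Q)$. It contains the central subgroup $C$. It is transitive on $\Sigma$, because $K$ is trivial there. And $C$ is transitive on each member of $\Sigma$. So $G_1$ is transitive on $\Omega$. The orbits of $1\ne Q\lhd G_1$ have a common size, a power of $q$ greater than $1$ dividing the square-free number $d$. So this size is $q$. Let $\mathfrak B$ be the set of $Q$-orbits and $J\ge Q$ the kernel of $G_1$ on $\mathfrak B$.

**Step 5: $J$ is elementary abelian and acts on each block as $\mathbb Z_q$.** Let $B\in\mathfrak B$. The setwise stabilizer of $B$ in $G_1$ induces on $B$ a solvable $\pi$-group of degree $q$, transitive because it contains $Q^B$. By (F7) its order divides $q(q-1)$. Since $q\mid d$ we have $q-1\mid\varphi(d)$, so $\gcd(q-1,d)=1$ and no prime of $\pi$ divides $q-1$. Hence the order is $q$. It follows that $J^B=Q^B\cong\mathbb Z_q$. So $J$, which embeds in $\prod_BJ^B$, is an elementary abelian $q$-group, and $J_{(B)}$ has index $q$ in $J$ for every $B$.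

**Step 6: all or no edges between inequivalent blocks.** Write $B\sim B'$ if $J_{(B)}=J_{(B')}$. As $J\lhd G_1$, this is a $G_1$-invariant equivalence relation on $\mathfrak B$. Let $B\not\sim B'$. Both subgroups have index $q$ in $J$, so neither contains the other. Thus $J_{(B)}$ acts nontrivially on $B'$, and since $J^{B'}$ has prime order $q$, it acts there transitively. Likewise $J_{(B')}$ is transitive on $B$. Suppose $u\in B$ is adjacent to some $v\in B'$. Applying $J_{(B)}$, which fixes $u$, we see that $u$ is adjacent to all of $B'$. Applying $J_{(B')}$, which fixes $B'$ pointwise, we see that every vertex of $B$ is adjacent to all of $B'$. So between $B$ and $B'$ either all edges or no edges are present.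

**Step 7: an automorphism for each class.** For a $\sim$-class $E$ let $U_E=\bigcup_{B\in E}B$. The kernel of $J$ on $U_E$ is the common subgroup $J_{(B)}$, $B\in E$. So $J$ induces on $U_E$ a group of order $q$, faithful on each $B\in E$. Let $\zeta_E$ be a permutation of $\Omega$ that acts on $U_E$ as a generator of this group, and trivially elsewhere. It is an automorphism of $\Gamma$:

* on pairs inside $U_E$ it acts as an element of $J$;
* pairs outside $U_E$ are fixed;
* if $u\in U_E$ and $v\notin U_E$, the blocks of $u$ and $v$ are inequivalent, while $u$ and $\zeta_E(u)$ lie in the same block. By Step 6, $u$ is adjacent to $v$ if and only if $\zeta_E(u)$ is.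

**Step 8: choose the $\zeta_E$ coherently.** We want a product of all the $\zeta_E$ that commutes with $G_1$. Let $g\in G_1$. Since $g$ normalizes $J$ and maps $U_E$ to $U_{gE}$, the element $g\zeta_Eg^{-1}$ generates $\langle\zeta_{gE}\rangle$. In particular the stabilizer of $E$ in $G_1$ acts by conjugation on $\langle\zeta_E\rangle\cong\mathbb Z_q$, through a group of order dividing $|\mathrm{Aut}(\mathbb Z_q)|=q-1$. As $G_1$ is a $\pi$-group and no prime of $\pi$ divides $q-1$, this action is trivial.

Fix one class $E_0$ and a choice of $\zeta_{E_0}$. The group $G_1$ is transitive on $\mathfrak B$, hence on the classes. Redefine $\zeta_{gE_0}:=g\zeta_{E_0}g^{-1}$ for $g\in G_1$. This is unambiguous: if $gE_0=g'E_0$, then $g^{-1}g'$ stabilizes $E_0$, so it commutes with $\zeta_{E_0}$, and $g\zeta_{E_0}g^{-1}=g'\zeta_{E_0}g'^{-1}$. Now $G_1$ permutes the elements $\zeta_E$ by conjugation. They commute pairwise, having disjoint supports. So $\zeta=\prod_E\zeta_E\in\mathrm{Aut}\,\Gamma$ has order $q$ and commutes with $G_1$.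

**Step 9: contradiction.** Put $G_2=\langle G_1,\zeta\rangle$ and $C_2=\langle C,\zeta\rangle$. As $\zeta$ centralizes $G_1$, we have $G_2=G_1\langle\zeta\rangle$. It is a transitive solvable $\pi$-group in $\mathrm{Aut}\,\Gamma$. Also $C_2\le Z(G_2)$: the subgroup $C\le Z(G)\cap G_1$ commutes with $G_1$ and with $\zeta$, and $\zeta$ commutes with $G_1$ and itself. Finally $|C_2|=q|C|$, since $q\nmid|C|$. This contradicts the maximality of $|C|$. $\square$

In the example above one can follow the steps from $C=1$. The polynomial $t^2+t+1$ has discriminant $-3\equiv2$, a nonsquare mod $5$. So $V$ is a minimal normal subgroup, $Q=J=V$, the three blocks are pairwise inequivalent, and $\zeta=(1,1,1)$. In the second round $G=\mathbb F_5^3\rtimes\langle\tau\rangle$, $C=\langle\zeta\rangle$, $K=\mathbb F_5^3$, $q=3$, $Q=\langle\tau\rangle$ and $G_1=N_G(Q)=\langle\zeta\rangle\times\langle\tau\rangle$. This group is cyclic and regular of order $15$.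

*Proof of Theorem A.* For $d=1$ there is nothing to prove. Let $d>1$ and let $\Gamma$ be vertex-transitive of order $d$. By Lemma 4, $\mathrm{Aut}\,\Gamma$ contains a solvable transitive subgroup. By Lemma 5, $\Gamma$ is a circulant, hence a Cayley graph. So $d\notin\mathcal V$. $\square$

## 6. Exceptional degrees are sparse

Condition (c) must now be turned into arithmetic.

**Definition (exceptional degree).** $\mathfrak E$ is the set of odd $h>1$ for which there is a primitive group of degree $h$ that does not contain $A_h$ and is not (solvable with $h$ prime).

*Examples.* $7\in\mathfrak E$, because of $\mathrm{PSL}(3,2)$, of order $168$, acting on $7$ points. $15\in\mathfrak E$, because of $S_6$ acting on pairs. But $5\notin\mathfrak E$: a nonsolvable subgroup of $S_5$ has order at least $60$, so it is $A_5$ or $S_5$. More generally, for odd $a\ge3$ the number $n=a(2a-1)$ is itself in $\mathfrak E$. Indeed $S_{2a}$ is primitive on pairs by Section 1, and as $n>2a$ its order is at most $n!/(2a+1)<n!/2$, so it does not contain $A_n$.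

For odd $d$, condition (c) says exactly that no divisor $h>1$ of $d$ lies in $\mathfrak E$. We need two results, both of which depend on the classification of finite simple groups.

* **[CNT]** (Cameron, Neumann, Teague, *On the degrees of primitive permutation groups*, Math. Z. 180 (1982)). If $N(x)$ is the number of $n\le x$ for which there is a primitive group of degree $n$ other than $A_n,S_n$, then $N(x)=2\pi(x)+(1+\sqrt2)x^{1/2}+O(x^{1/2}/\log x)$.
* **[G]** (Guralnick, *Subgroups of prime power index in a simple group*, J. Algebra 81 (1983)). A nonabelian simple group $T$ with a subgroup of prime index $p$ is $A_p$; or $\mathrm{PSL}(m,q)$ with $p=\frac{q^m-1}{q-1}$, $m\ge2$; or $\mathrm{PSL}(2,11)$ or $M_{11}$ with $p=11$; or $M_{23}$ with $p=23$.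

Here and below $\pi(x)$ is the number of primes up to $x$. For example, $19\notin\mathfrak E$: by [G] and the argument for prime $h$ below, one only has to see that $19$ is not of the form $q+1$, $q^2+q+1$, and so on, with $q$ a prime power. Indeed $18$ is not a prime power; $q^2+q+1$ takes the values $7,13,21,\dots$; for $m=4$ the values are $15,40,\dots$; and for $m\ge5$ they are at least $31$. So $d=19$ satisfies (a), (b), (c).

**Lemma 6.** $|\mathfrak E\cap[1,y]|\le c\sqrt y$ for an absolute constant $c$ and all $y\ge1$.

*Proof.* For $y<2$ there are no elements, so let $y\ge2$.

**Composite $h$.** The main term $2\pi(y)$ in [CNT] has to be accounted for by degrees irrelevant to us. The set counted there contains all primes $p\ge5$, via $\mathbb Z_p$. It also contains all numbers $p+1$ with $p\ge5$ prime, via the $2$-transitive group $\mathrm{PSL}(2,p)$, whose order $\frac12p(p^2-1)$ is smaller than $\frac12(p+1)!$. The former are odd and the latter even, so they do not overlap. Up to $y$ they give at least $\pi(y)-2+\pi(y-1)-2\ge2\pi(y)-5$ elements. By [CNT] at most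
$$(1+\sqrt2)\sqrt y+O(\sqrt y/\log y)+5=O(\sqrt y)$$
other elements $\le y$ are counted. A composite element of $\mathfrak E$ is counted in [CNT] and is neither a prime nor even. So it is among these others.

**Prime $h=p$.** If $p\in\mathfrak E$, there is a nonsolvable transitive group $G$ of degree $p$ not containing $A_p$. A minimal normal subgroup $T^l$ of $G$, with $T$ simple, is transitive by (F1), as $p$ is prime. It is nonabelian. Otherwise it would be faithful, transitive and abelian, hence regular and equal to $\mathbb Z_p$, and $G$ would lie in the normalizer $\mathrm{AGL}(1,p)$ of it, a solvable group. Since $p$ divides $|T|^l$, it divides $|T|$, so $p^l\mid p!$. As $p^2\nmid p!$, we get $l=1$. So $T$ is a nonabelian simple group with a subgroup of index $p$, a point stabilizer. If $T\cong A_p$, then $T$ has index $2$ in $S_p$, so $T=A_p\le G$, which is excluded. So by [G] either $p\in\{11,23\}$ or $p=(q^m-1)/(q-1)$ with a prime power $q$ and $m\ge2$. For $m=2$, $q=p-1$ is even, so it is a power of $2$; this gives $O(1+\log y)$ values $p\le y$. For $m\ge3$ we have $q^{m-1}<p\le y$. With $m=3$ this gives at most $\sqrt y$ values. With $m\ge4$ we have $q<y^{1/3}$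 and $2^{m-1}<y$, which gives $O(y^{1/3}(1+\log y))$ values. Altogether there are $O(\sqrt y)$ primes. $\square$

## 7. Why only proper divisors with large cofactor can be excluded

We want many $a$ such that $n=a(2a-1)$ has many primes and all proper divisors of $n$ satisfy (a)–(c). For $a\le x$ we have $n\le2x^2$. The first attempt at (c) is a union bound: for each $h\in\mathfrak E$, $h\le2x^2$, count the $a\le x$ with $h\mid a(2a-1)$. Even if each $h$ spoiled only one $a$, Lemma 6 gives about $c\sqrt{2x^2}=c\sqrt2\,x$ spoiled values, which is not smaller than the number of all $a\le x$. No refinement of this count can help as it stands, because the divisor $h=n$ itself lies in $\mathfrak E$ for every odd $a\ge3$, as we saw in Section 6. This is as it must be: $n\in\mathcal V$, so Theorem A cannot apply to $n$.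

We only need *proper* divisors $h$. If all primes dividing $n$ exceed some $z$, then a proper divisor satisfies $h<n/z$, and the union bound gains a factor $z^{-1/2}$. At the other end, if $h>1$ then $h>z$, so small exceptional degrees such as $7$ or $15$ do not occur at all. So we restrict to those $a$ for which $a(2a-1)$ has no prime factor up to a suitably large $z$. The number of such $a$ with at least $k$ primes must be larger than what the union bound removes, and this dictates the choice of $z$.

**Parameters.** Let $x$ be large, $L=\log x$, $\ell=\log\log x$, $1\le k\le\frac18\sqrt{L/\ell}$, and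
$$z=\exp(4\sqrt{L\ell}),\qquad y=x^{1/(2k)}=\exp\big(L/(2k)\big),\qquad M=2^{-k}x^{1/2}.$$
The bound on $k$ gives $L/(2k)\ge4\sqrt{L\ell}$, so $y\ge z$. "Large" always means larger than an absolute constant, uniformly in $k$; likewise, constants implied by $\ll$ and $O$ are absolute unless indicated.

## 8. A large set of $a$ with $a(2a-1)$ free of small primes

Let $\mathcal S$ be the set of products $s=s_1\cdots s_k$ of $k$ distinct primes $s_i\in(y,2y]$. So $s\le2^ky^k=2^kx^{1/2}$. Let $\mathcal A$ be the set of integers $a=sm$ with $s\in\mathcal S$ and $m$ an integer, $1\le m\le M$, such that $m(2sm-1)$ has no prime factor $\le z$.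

Every $a\in\mathcal A$ satisfies $a\le2^kx^{1/2}M=x$ and has at least $k$ distinct prime factors. All primes dividing $a(2a-1)=sm(2sm-1)$ exceed $z$, since those dividing $s$ exceed $y\ge z$. In particular $a$ is odd.

**Step 1: for each $s$, many $m$ are admissible.** Fix $s\in\mathcal S$ and let $N_s$ be the number of admissible $m$. A prime $p\le z$ does not divide $s$. So the condition forbids the class $m\equiv0$ mod $p$ and, for odd $p$, the different class $m\equiv(2s)^{-1}$. For $p=2$ the number $2sm-1$ is odd anyway. Hence $\rho(p)$ classes mod $p$ are forbidden, with $\rho(2)=1$ and $\rho(p)=2$ for $p$ odd. Put $\Pi=\prod_{p\le z}p$ and extend $\rho$ multiplicatively to the divisors $D$ of $\Pi$. By the Chinese remainder theorem, the $m$ lying in a forbidden class modulo every $p\mid D$ form $\rho(D)$ classes mod $D$. So the number of such $m\le M$ is $M\rho(D)/D+\theta\rho(D)$ with $|\theta|\le1$. Bonferroni's inequality says that inclusion–exclusion truncated after an odd number $r$ of conditions gives a lower bound. Thus for odd $r$,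
$$N_s\ \ge\ M\sum_{\substack{D\mid\Pi\\ \omega(D)\le r}}\mu(D)\frac{\rho(D)}D-\sum_{\substack{D\mid\Pi\\ \omega(D)\le r}}\rho(D)\ \ge\ M\Big(\prod_{p\le z}\Big(1-\frac{\rho(p)}p\Big)-\sum_{j>r}\frac{\sigma^j}{j!}\Big)-(3z)^r,\tag{1}$$
where $\sigma=\sum_{p\le z}\rho(p)/p$. For the second inequality, complete the first sum to all $D\mid\Pi$, which gives the product. The omitted terms with $\omega(D)=j$ have absolute values summing to the $j$-th elementary symmetric function of the numbers $\rho(p)/p$, which is at most $\sigma^j/j!$. The second sum is at most
$$\sum_{j\le r}\binom{\pi(z)}j2^j\le\sum_{j\le r}\binom rj(2\pi(z))^j=(1+2\pi(z))^r\le(3z)^r.$$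

By Mertens, $\sigma\le2\log\log z+c_1$ with a constant $c_1\ge0$. For the product, note that for odd $p$
$$1-\frac2p=\Big(1-\frac1p\Big)^2\Big(1-\frac1{(p-1)^2}\Big),$$
and $\prod_{p\ge3}(1-(p-1)^{-2})$ converges to a positive number. So by Mertens the product in (1) is at least $c_0(\log z)^{-2}$ with a constant $c_0>0$.

Let $r$ be the least odd integer $\ge20\log\log z+10c_1$. Then $r\ge10\sigma\ge\mathrm e^2\sigma$, so for $j>r$ we have $\sigma^j/j!\le(\mathrm e\sigma/j)^j\le\mathrm e^{-j}$. The tail in (1) is therefore at most $\sum_{j>r}\mathrm e^{-j}\le\mathrm e^{-r}\le(\log z)^{-20}$.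

It remains to compare sizes. We have $\log M=L/2-k\log2\ge L/3$. Moreover $\log z=4\sqrt{L\ell}$ and $r=O(\ell)$, so $r\log(3z)=O(\ell\sqrt{L\ell})=o(L)$, and $(3z)^r$ is negligible against $M/L^3$. Since $(\log z)^2=16L\ell$, (1) gives
$$N_s\ge M\Big(\frac{c_0}{16L\ell}-\frac1{(16L\ell)^{10}}\Big)-\mathrm e^{o(L)}\ge\frac M{L^2}$$
for $x$ large.

**Step 2: count pairs $(s,m)$.** By the prime number theorem, for $x$ large (hence $y\ge z$ large), the number $W$ of primes in $(y,2y]$ satisfies $W\ge y/(2\log y)=ky/L$. This is at least $k$, because $y\ge z\ge L$. So
$$|\mathcal S|=\binom Wk\ge\Big(\frac Wk\Big)^k\ge\Big(\frac yL\Big)^k=x^{1/2}L^{-k}.$$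
Together with Step 1, there are at least $x^{1/2}L^{-k}\cdot ML^{-2}=x2^{-k}L^{-k-2}$ pairs $(s,m)$ with $m$ admissible for $s$.

**Step 3: pass from pairs to values $a$.** An integer $a\le x$ has at most $2k$ prime factors exceeding $y=x^{1/(2k)}$. If $a=sm$ comes from a pair, then $s$ is the product of $k$ of them, and $m=a/s$. So $a$ arises from at most $\binom{2k}k\le4^k$ pairs. Hence
$$|\mathcal A|\ge x\,8^{-k}L^{-k-2}\ge xL^{-2k-2}\ge x\exp(-4k\ell)\ge x\exp\big(-\tfrac12\sqrt{L\ell}\big).\tag{2}$$
The second inequality uses $L\ge8$, the third $2k+2\le4k$, and the last $k\le\frac18\sqrt{L/\ell}$.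

## 9. Removing the bad $a$

Write $n=a(2a-1)$ and recall $\gcd(a,2a-1)=1$. We bound the number of $a\in\mathcal A$ with one of three properties, which are designed to contradict (a), (b), (c) for proper divisors of $n$.

**(B1) $n$ is not square-free.** Then $p^2\mid a$ or $p^2\mid2a-1$ for some prime $p$, and $z<p\le\sqrt{2x}$. For given $p$ there are at most $x/p^2$ integers $a\le x$ of the first kind. Those of the second kind lie in one class mod $p^2$, so there are at most $x/p^2+1$ of them. As $\sum_{t>z}t^{-2}\le2/z$, the number of such $a$ is at most
$$\sum_{z<p\le\sqrt{2x}}\Big(\frac{2x}{p^2}+1\Big)\le\frac{4x}z+\sqrt{2x}.$$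

**(B2) There are primes $p,q\mid n$ with $q\equiv1\pmod p$.** Here $p>z$ and $p\ne q$. The plan is to write the number divisible by $q$ as $qm$. Then $p$ divides a number depending only on $m$, so there are few $p$ for each $m$, and $q$ lies in a sparse progression.

* *Case $q\mid a$.* Write $a=qm$, $m\le x$. If $p\mid a$, then $p\mid m$. If $p\mid2a-1=2qm-1$, then $p\mid2m-1$, as $q\equiv1$. So $p\mid m(2m-1)\le2x^2$. Given $m$, there are at most $\log(2x^2)/\log z\le3L$ such primes $p>z$. Given $m$ and $p$, the number of $q\le x/m$ with $q\equiv1\pmod p$, $q>1$, is at most $x/(mp)\le x/(mz)$. The total is at most $\sum_{m\le x}3Lx/(mz)\le6L^2x/z$.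
* *Case $q\mid2a-1$.* Write $2a-1=qm$, $m\le2x$. If $p\mid2a-1$, then $p\mid m$. If $p\mid a$, then $m\equiv qm=2a-1\equiv-1\pmod p$. So $p\mid m(m+1)\le6x^2$, again with at most $3L$ possible $p>z$ for each $m$. Given $m$ and $p$, there are at most $2x/(mp)\le2x/(mz)$ values of $q\le2x/m$. The total is at most $\sum_{m\le2x}3L\cdot2x/(mz)\le12L^2x/z$.

In both cases $m$ and $q$ determine $a$, so we have bounded the number of $a$.

**(B3) $n$ is square-free and some proper divisor $h>1$ of $n$ lies in $\mathfrak E$.** Then $h$ is square-free and odd, and its primes exceed $z$. Also $n/h>1$ has a prime factor exceeding $z$. So $z<h<n/z\le2x^2/z$. Fix such an $h$. Since $\gcd(a,2a-1)=1$, the condition $h\mid a(2a-1)$ means that $h_1\mid a$ and $h_2\mid2a-1$ for one of the $2^{\omega(h)}$ factorizations $h=h_1h_2$. Each of them confines $a$ to one class mod $h$, as $h_1,h_2$ are coprime and $h_2$ is odd. So at most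
$$2^{\omega(h)}\Big(\frac xh+1\Big)\tag{3}$$
values $a\le x$ arise from $h$. We use two bounds for $2^{\omega(h)}$, both from $\omega(h)\le\log h/\log z$. First, $2^{\omega(h)}\le h^{\log2/\log z}\le h^{1/8}$ for $x$ large. Second, $\log h\le\log(2x^2)\le3L$, so $\omega(h)\le3L/(4\sqrt{L\ell})=\frac34\sqrt{L/\ell}$, and $2^{\omega(h)}\le\exp(\frac14\sqrt{L\ell})$ as soon as $3\log2\le\ell$.

With the first bound and the term $x/h$ in (3), split the range $h>z$ dyadically. By Lemma 6 there are at most $c(2^{i+1}z)^{1/2}$ elements of $\mathfrak E$ in $(2^iz,2^{i+1}z]$, so
$$\sum_{h\in\mathfrak E,\ h>z}x\,h^{-7/8}\le x\sum_{i\ge0}c(2^{i+1}z)^{1/2}(2^iz)^{-7/8}\ll x\sum_{i\ge0}(2^iz)^{-3/8}\ll xz^{-3/8}.$$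
With the second bound and the term $1$ in (3), Lemma 6 gives
$$\sum_{h\in\mathfrak E,\ h\le2x^2/z}\exp\big(\tfrac14\sqrt{L\ell}\big)\ll xz^{-1/2}\exp\big(\tfrac14\sqrt{L\ell}\big).$$
This is where the cofactor $n/h>z$ is needed.

**Total.** Since $z=\exp(4\sqrt{L\ell})$, the three terms involving powers of $z$ are $L^2x\exp(-4\sqrt{L\ell})$, $x\exp(-\frac32\sqrt{L\ell})$ and $x\exp(-\frac74\sqrt{L\ell})$, up to constants. So the number of bad $a$ is
$$\ll xL^2\exp\big(-\tfrac54\sqrt{L\ell}\big)+\sqrt x.$$
As $L^2=\exp(2\ell)$ and $\ell=o(\sqrt{L\ell})$, this is for large $x$ at most $\frac12x\exp(-\frac12\sqrt{L\ell})$, which by the last inequalities in (2) is at most $\frac12xL^{-2k-2}$. But $|\mathcal A|\ge xL^{-2k-2}$. So **at least $\frac12xL^{-2k-2}$ elements $a\in\mathcal A$ are not bad.**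

## 10. The orders $a(2a-1)$ that remain are minimal

Let $a\in\mathcal A$ be not bad and $n=a(2a-1)$. Here $a>z\ge3$ is odd, so $n\in\mathcal V$ by Lemma 1. Let $d$ be a proper divisor of $n$. We check the hypotheses of Theorem A.

* (a) $d$ is square-free, as $n$ is by not (B1), and all primes dividing $d$ exceed $z\ge7$.
* (b) Since $d$ is square-free, $\varphi(d)$ is the product of $q-1$ over the primes $q\mid d$. By not (B2), no prime $p\mid n$ divides $q-1$ for a prime $q\mid n$. So $\gcd(d,\varphi(d))=1$.
* (c) Every divisor $h>1$ of $d$ is an odd proper divisor of $n$. So $h\notin\mathfrak E$ by not (B3), and by the definition of $\mathfrak E$ this is (c).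

By Theorem A, every vertex-transitive graph of order $d$ is a circulant, whence $d\notin\mathcal V$. So $n$ is a minimal member of $\mathcal V$. It is square-free. It has at least $k$ prime divisors dividing $a$ and at least one more dividing $2a-1>1$, as $a$ and $2a-1$ are coprime. So $\omega(n)\ge k+1$. This proves the main statement of Theorem 2, including the assertion on circulants.

**First consequence.** Fix $k$, let $N$ be large, and apply the main statement with $x=\sqrt{N/2}$. Each of the resulting $a$ gives $n=a(2a-1)\le2x^2=N$, and different $a$ give different $n$. As $\log x\le\log N$, we obtain at least $\frac12x(\log x)^{-2k-2}\gg_kN^{1/2}(\log N)^{-2k-2}$ minimal members up to $N$ with more than $k$ prime divisors.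

**Second consequence.** Take $k=\lfloor\frac18\sqrt{L/\ell}\rfloor$, which is at least $1$ for $x$ large. For the resulting $n$,
$$\omega(n)\ge k+1>\tfrac18\sqrt{L/\ell},\qquad\log n\le2L+\log2.$$
The function $t/\log t$ is increasing for $t>\mathrm e$, and $\log n>\mathrm e$ for $x$ large, so
$$\frac{\log n}{\log\log n}\le\frac{2L+\log2}{\log(2L+\log2)}\le\frac{2L+\log2}{\ell}\le1.42^2\,\frac L\ell$$
for large $x$, as $1.42^2=2.0164>2$. Hence
$$\omega(n)>\frac18\sqrt{\frac L\ell}\ge\frac1{8\cdot1.42}\sqrt{\frac{\log n}{\log\log n}}\ge\frac1{12}\sqrt{\frac{\log n}{\log\log n}},$$
since $8\cdot1.42=11.36<12$. As $x\to\infty$, $\omega(n)>\frac18\sqrt{L/\ell}\to\infty$, so infinitely many different $n$ arise. This completes the proof of Theorem 2, and with it that of Theorem 1. $\blacksquare$
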